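
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Bergman completeness and Kobayashi's criterion]{Bergman complete domains that violate Kobayashi's criterion}


\begin{abstract}
A bounded pseudoconvex domain $\Omega$ is Bergman complete if
$\limsup_{w\to\partial\Omega}|f(w)|^2/K_\Omega(w,w)<\|f\|^2$ for every nonzero square integrable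
holomorphic function $f$. We show that this sufficient condition is not necessary, in any dimension.
The examples in the plane are obtained from the unit disc by removing the origin and closed discs with
centers $x_k=4^{-k}$ and radii $r_k\le x_k/8$, $k\ge1$. In this family we determine exactly which domains
are Bergman complete and which satisfy the condition: with
$a_k=x_k^{-1}(\log(x_k/r_k))^{-1/2}$, completeness means $\sum a_k=\infty$, while the condition means
$\sum a_k^2=\infty$.
\end{abstract}


\section{The question}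

\subsection{Definitions}
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain, $\lambda$ Lebesgue measure, and
$H^2(\Omega)$ the Hilbert space of holomorphic functions on $\Omega$ with
$\|f\|^2=\int_\Omega|f|^2\,d\lambda<\infty$. Point evaluations are continuous on $H^2(\Omega)$, and the
Bergman kernel represents them: writing $K_w=K_\Omega(\cdot,w)$, we have
\[
f(w)=\langle f,K_w\rangle,\qquad w\in\Omega,\ f\in H^2(\Omega).
\]
Put $k_\Omega(w)=K_\Omega(w,w)$. Then
\begin{equation}\label{eq:extremal}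
k_\Omega(w)=\|K_w\|^2=\sup\{|f(w)|^2:\ f\in H^2(\Omega),\ \|f\|\le1\},
\end{equation}
and $k_\Omega>0$ because $H^2(\Omega)$ contains the constants.
The Bergman metric is
\[
B_\Omega(w;X)=\Big(\sum_{j,k}\frac{\partial^2\log k_\Omega}{\partial w_j\,\partial\overline w_k}(w)
X_j\overline X_k\Big)^{1/2},\qquad w\in\Omega,\ X\in\mathbb C^n,
\]
and $\mathrm{dist}_\Omega$ denotes the associated distance. On a bounded domain
the metric is smooth and positive definite, so $\mathrm{dist}_\Omega$ induces the Euclidean topology.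
The domain is \emph{Bergman complete} if $(\Omega,\mathrm{dist}_\Omega)$ is a complete metric space. With
$f'(w)X=\sum_jX_j\,\partial f/\partial w_j(w)$, a classical formula of Bergman states that
\begin{equation}\label{eq:bergman}
B_\Omega(w;X)^2\,k_\Omega(w)=\sup\{|f'(w)X|^2:\ f\in H^2(\Omega),\ \|f\|\le1,\ f(w)=0\}.
\end{equation}

It is known (see \cite{plb}; Kobayashi's criterion and its refinement) that $\Omega$ is Bergman
complete if
\begin{equation}\label{eq:star}\tag{$*$}
\limsup_{w\to\partial\Omega}\frac{|f(w)|^2}{k_\Omega(w)}<\|f\|^2\qquad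
\text{for all } f\in H^2(\Omega)\setminus\{0\},
\end{equation}
where $w\in\Omega$ tends to $\partial\Omega$. The problem posed in \cite{plb} is whether the converse
holds: \emph{does every Bergman complete bounded pseudoconvex domain satisfy \eqref{eq:star}?}
The answer is no, in every dimension (Theorem \ref{thm:main}). We first explain why this should be
expected.

\subsection{What the two properties say}\label{sec:geometry}
By Cauchy--Schwarz, the $\limsup$ in \eqref{eq:star} is always at most $\|f\|^2$, because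
\[
\frac{|f(w)|^2}{k_\Omega(w)}=\frac{|\langle f,K_w\rangle|^2}{\|K_w\|^2}.
\]
For $f\ne0$ it equals $\|f\|^2$ exactly when, for some sequence $w_j\to\partial\Omega$, the complex lines
$\mathbb CK_{w_j}$ converge to the line $\mathbb Cf$. So \eqref{eq:star} says that the map
$w\mapsto[K_w]$ into the projective space of $H^2(\Omega)$ does not converge to any point along any sequence
tending to $\partial\Omega$. Completeness concerns the same map, since $B_\Omega$ measures its
speed. The next two lemmas make this precise and, for the reader's convenience, give a short proof of the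
criterion.

\begin{lemma}\label{lem:curve}
If $\Omega$ is not Bergman complete, there is a piecewise $C^1$ curve $\gamma:[0,1)\to\Omega$ of finite
Bergman length which eventually leaves every compact subset of $\Omega$.
\end{lemma}

\begin{proof}
Take a Cauchy sequence without limit in $\Omega$. Pass to a subsequence $(w_j)$ with
$\mathrm{dist}_\Omega(w_j,w_{j+1})<2^{-j}$, join consecutive points by curves of length less than $2^{-j}$, and
concatenate these curves to a curve $\gamma:[0,1)\to\Omega$, which has finite length. Suppose that $\gamma(t)$ has an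
accumulation point $p\in\Omega$ as $t\to1$. Then, given $\varepsilon>0$, there is $t_1$ such that
$\mathrm{dist}_\Omega(\gamma(t_1),p)<\varepsilon$ and the part of $\gamma$ after $t_1$ has length less than
$\varepsilon$. So $\gamma(t)\to p$, and hence $w_j\to p$. A Cauchy sequence with a convergent subsequence
converges, a contradiction. Thus $\gamma(t)$ has no accumulation point in $\Omega$ as $t\to1$, which is the claim.
\end{proof}

\begin{lemma}\label{lem:lift}
Let $\gamma:[0,1)\to\Omega$ be a piecewise $C^1$ curve of finite Bergman length. Then there is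
$g\in H^2(\Omega)$ with $\|g\|=1$ and $|g(\gamma(t))|^2/k_\Omega(\gamma(t))\to1$ as $t\to1$.
\end{lemma}

\begin{proof}
The idea is to choose the phase of $K_{\gamma(t)}/\|K_{\gamma(t)}\|$ so that this unit vector moves exactly with
speed $B_\Omega(\gamma;\gamma')$.

Define $K_{w,X}\in H^2(\Omega)$ by $\langle f,K_{w,X}\rangle=f'(w)X$. The functions vanishing at $w$ are those
orthogonal to $K_w$. So, if $P_w$ is the orthogonal projection onto $K_w^\perp$, \eqref{eq:bergman} reads
\[
B_\Omega(w;X)=\frac{\|P_wK_{w,X}\|}{\|K_w\|}.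
\]
For each $f$, the function $w\mapsto\langle K_w,f\rangle=\overline{f(w)}$ is antiholomorphic. Weakly
antiholomorphic maps into a Hilbert space are antiholomorphic in norm, so $K_{\gamma(t)}$ is piecewise
$C^1$ in $t$. Its derivative is $K_{\gamma(t),\gamma'(t)}$, since $\frac{d}{dt}\langle f,K_{\gamma(t)}\rangle=f'(\gamma(t))\gamma'(t)$.

Let $e_0(t)=K_{\gamma(t)}/\|K_{\gamma(t)}\|$. Since $\|e_0\|=1$, we have $\langle e_0',e_0\rangle=i\alpha$
with $\alpha$ real. Put $e=e^{i\theta}e_0$ with $\theta(t)=-\int_0^t\alpha$. Then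
$\langle e',e\rangle=i\theta'+i\alpha=0$, so $e'(t)\in K_{\gamma(t)}^\perp$. Applying $P_{\gamma(t)}$, which annihilates all multiples
of $K_{\gamma(t)}$, we get
\[
e'(t)=P_{\gamma(t)}e'(t)=e^{i\theta(t)}\,\frac{P_{\gamma(t)}K_{\gamma(t),\gamma'(t)}}{\|K_{\gamma(t)}\|},\qquad
\|e'(t)\|=B_\Omega(\gamma(t);\gamma'(t)).
\]
Thus $e$ has finite length in $H^2(\Omega)$ and converges to
a unit vector $g$, and $|g(\gamma(t))|^2/k_\Omega(\gamma(t))=|\langle g,e(t)\rangle|^2\to1$.
\end{proof}

\begin{corollary}\label{cor:criterion}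
If $\Omega$ satisfies \eqref{eq:star}, then $\Omega$ is Bergman complete.
\end{corollary}

\begin{proof}
Otherwise apply Lemma \ref{lem:lift} to the curve from Lemma \ref{lem:curve}. Since $\gamma(t)\to\partial\Omega$ as $t\to1$,
\eqref{eq:star} fails for $f=g$.
\end{proof}

\begin{example}\label{ex:disc}
For the unit disc $\mathbb D$, $k_{\mathbb D}(w)=\pi^{-1}(1-|w|^2)^{-2}\to\infty$ at the boundary. Polynomials are
bounded and dense in $H^2(\mathbb D)$, so $|f|^2/k_{\mathbb D}\to0$ at the boundary for every $f$.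
Hence \eqref{eq:star} holds and $\mathbb D$ is Bergman complete. For the punctured disc
$\mathbb D\setminus\{0\}$, square integrable holomorphic functions extend across $0$, so kernel and
metric are those of $\mathbb D$. The point $0$ lies at finite distance, and completeness fails;
\eqref{eq:star} fails for $f=1$, since $1/k_{\mathbb D}(w)\to\pi=\|1\|^2$ as $w\to0$.
\end{example}

In these two cases both properties hold or both fail. In general, failure of completeness requires a curve
of \emph{finite} length along which $[K_w]$ converges, and failure of \eqref{eq:star} only requires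
convergence along a sequence. In a Hilbert space a curve of infinite length can converge: a polygon
whose $k$-th side has length $1/k$, with orthogonal sides, is an example. So one should expect the
answer \emph{no}, provided such a polygon can be realized by a Bergman kernel. This is what we do.

\section{The domains, the results, and a model}

\subsection{The domains}
For $k\ge1$ put $x_k=4^{-k}$, let $0<r_k\le x_k/8$, $\Delta_k=\{|z-x_k|\le r_k\}$, and
\[
D=D(r_1,r_2,\dots)=\mathbb D\setminus\Big(\{0\}\cup\bigcup_{k\ge1}\Delta_k\Big),\qquad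
\ell_k=\log\frac{x_k}{r_k}\ \ (\ge\log8),\qquad a_k=\frac1{x_k\sqrt{\ell_k}}.
\]
We call these Zalcman-type domains. Since $\Delta_k\subset\{\frac78x_k\le|z|\le\frac98x_k\}$, the discs
$\Delta_k$ are disjoint and accumulate only at $0$, so $D$ is open and
\[
\partial D=\{0\}\cup C_0\cup\bigcup_{k\ge1}C_k,\qquad C_0=\partial\mathbb D,\quad C_k=\partial\Delta_k.
\]
$D$ is connected: a circle $|z|=|w|$ meets at most one $\Delta_k$, in an arc symmetric about the positive real
axis, so a point $w\in D$ can be joined to $-|w|$ along this circle inside $D$, and $(-1,0)\subset D$. Every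
planar domain is pseudoconvex.

\begin{theorem}\label{thm:main}
If $\sum a_k=\infty$ and $\sum a_k^2<\infty$, then $D$ is Bergman complete and \eqref{eq:star} fails. An
example is $a_k=1/k$, that is, $r_k=4^{-k}\exp(-k^216^k)$. For $n\ge2$, under the same hypothesis,
$D\times\mathbb D^{n-1}\subset\mathbb C^n$ is a bounded pseudoconvex domain which is Bergman complete and violates
\eqref{eq:star}.
\end{theorem}

So \eqref{eq:star} is not necessary for Bergman completeness, in any dimension.

\begin{theorem}\label{thm:class}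
For arbitrary $0<r_k\le x_k/8$:
\begin{enumerate}
\item $D$ is Bergman complete if and only if $\sum a_k=\infty$;
\item \eqref{eq:star} holds for $D$ if and only if $\lim_{w\to\partial D}|f(w)|^2/k_D(w)=0$ for all
$f\in H^2(D)$, and if and only if $\sum a_k^2=\infty$.
\end{enumerate}
\end{theorem}

Thus the domains in this family which are Bergman complete but violate \eqref{eq:star} are exactly those with
$(a_k)\in\ell^2\setminus\ell^1$. The completeness criterion (1) is of the type found in Jucha's work on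
Zalcman-type domains; nothing is used from there.

\subsection{The mechanism in a model}\label{sec:model}
What does the $k$-th hole contribute to $H^2(D)$? The new function with the simplest singularity is
$u_k(z)=1/(z-x_k)$. Since $D\subset\{r_k<|z-x_k|<2\}$,
\begin{equation}\label{eq:unorm}
\|u_k\|^2\le\int_{r_k<|z-x_k|<2}\frac{d\lambda}{|z-x_k|^2}=2\pi\log\frac2{r_k}=2\pi\Big(\ell_k+\log\frac2{x_k}\Big).
\end{equation}
If $(a_k)$ is bounded, then $\ell_k=16^k/a_k^2$ dominates $\log(2/x_k)$, so the functions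
$e_k=u_k/\sqrt{\ell_k}$ have norms bounded above. The norms are also bounded below, because the annulus
$\{r_k<|z-x_k|<x_k/4\}$ lies in $D$ and the integral of $|u_k|^2$ over it is
$2\pi(\ell_k-\log4)\ge\frac{2\pi}3\ell_k$. The component of the kernel in this direction is
\[
\langle K_{-t},e_k\rangle=\overline{e_k(-t)}=-\frac{a_kx_k}{x_k+t},\qquad 0<t<1.
\]
As $-t\to0$ passes the scale $x_k$, this component changes from nearly $0$ to nearly $-a_k$.

The Bergman length is that of the curve of lines $[K_{-t}]$, not of the vectors $K_{-t}$. But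
$\langle K_{-t},1\rangle=1$ is constant, so the derivative of $K_{-t}$ is orthogonal to $1$, and it follows that the speeds of the two curves
are comparable as long as $\|K_{-t}\|$ stays bounded. So if the $e_k$ were orthonormal and described all of
$K_{-t}$ but a harmless remainder, the search for a counterexample would reduce to the
following curve in $\ell^2$ with standard basis $(\varepsilon_k)$.

\begin{proposition}[model]\label{prop:model}
Let $(a_k)$ be a bounded sequence of positive numbers and
$v(t)=\sum_k\frac{a_kx_k}{x_k+t}\,\varepsilon_k\in\ell^2$ for $0<t\le1$. Then $v$ has finite length if and only if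
$\sum a_k<\infty$, and $v(t)$ converges in $\ell^2$ as $t\to0^+$ if and only if $\sum a_k^2<\infty$.
\end{proposition}

\begin{proof}
We have $\|v'(t)\|\le\sum_ka_kx_k(x_k+t)^{-2}$, and $\int_0^\infty x(x+t)^{-2}dt=1$ for $x>0$, so the length is at most
$\sum a_k$. For $\frac12x_k<t<x_k$ we have $\|v'(t)\|\ge a_kx_k(x_k+t)^{-2}\ge a_k/(4x_k)$. These intervals are disjoint
and have length $x_k/2$, so the length is at least $\frac18\sum a_k$. If $\sum a_k^2<\infty$, then
$v(t)\to(a_k)$ by dominated convergence. Conversely, if $v(t)$ converges, then $\|v(t)\|^2\le M$ for some $M$ and all small $t$, and letting $t\to0$ in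
$\sum_{k\le N}a_k^2x_k^2(x_k+t)^{-2}\le M$ gives $\sum a_k^2\le M$.
\end{proof}

The sequence $a_k=1/k$ gives a convergent curve of infinite length. The counterexamples follow this
model. The main tool replaces orthogonality: Cauchy's formula splits $f(w)$ into contributions of the
single holes, and that of the $k$-th hole is controlled by the $L^2$ norm of $f$ on an annulus $G_k$
around it. Since the $G_k$ are disjoint, these norms are square summable.

\section{The contribution of each hole}

From now on $\|f\|_E=\|f\|_{L^2(E)}$, $\|f\|=\|f\|_D$, and $C$ denotes absolute constants that may change from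
line to line.

\subsection{Geometry}
Let
\[
G_k=\{r_k<|z-x_k|<\tfrac14x_k\},\qquad A_k=\{\tfrac38x_k<|z|<\tfrac58x_k\}.
\]
The annulus $G_k$ surrounds the $k$-th hole, and $A_k$ surrounds the origin between the $k$-th and the
$(k+1)$-st hole; every curve that tends to $0$ crosses all $A_k$ with $k$ large (Figure \ref{fig:D}). The disc
$\{|z-x_k|<\frac14x_k\}$ lies in $\{\frac34x_k<|z|<\frac54x_k\}$, and $\frac54x_{k+1}=\frac5{16}x_k<\frac38x_k$. So these discs
and the $A_j$ are pairwise disjoint, and the sets $G_k$, $A_k$ are contained in $D$.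

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!35,even odd rule] (0,0) circle (2.5) (0,0) circle (1.5);
\fill[gray!35,even odd rule] (0,0) circle (0.625) (0,0) circle (0.375);
\draw[dashed] (4,0) circle (1);
\fill (4,0) circle (0.3);
\draw[dashed] (1,0) circle (0.25);
\fill (1,0) circle (0.08);
\fill (0,0) circle (0.04);
\draw[thick,->] (-4,0) -- (-0.1,0);
\node[above] at (-3.4,0) {$w=-t$};
\node at (0,2) {$A_k$};
\node at (0,0.95) {$A_{k+1}$};
\node[above] at (4,1) {$G_k$};
\node[below] at (4,-0.28) {$\Delta_k$};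
\node[below] at (1.02,-0.2) {$G_{k+1}$};
\end{tikzpicture}
\caption{Two consecutive scales of $D$. Black discs: the holes $\Delta_k$, $\Delta_{k+1}$. The dashed circles are
the outer boundaries of the annuli $G_k$, $G_{k+1}$ around the holes. Gray: the annuli $A_k$, $A_{k+1}$ centered at
the removed point $0$. The arrow is the negative real axis, which runs to $0$ inside $D$ away from all holes.}
\label{fig:D}
\end{figure}

For $\zeta\in G_k$ we have
\begin{equation}\label{eq:dist}
|\zeta-w|\ge\tfrac18x_k\quad(w\in A_j,\ j\ge1),\qquad |\zeta+t|\ge\tfrac34(x_k+t)\quad(t>0).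
\end{equation}
For the first inequality, if $k\le j$, then $|\zeta-w|\ge\frac34x_k-\frac58x_j\ge\frac18x_k$; if $k>j$, then
$|\zeta-w|\ge\frac38x_j-\frac54x_k\ge\frac38x_j-\frac5{16}x_j=\frac1{16}x_j\ge\frac14x_k$. For the second,
$|\zeta+t|\ge\mathrm{Re}\,\zeta+t\ge\frac34x_k+t$.

\subsection{One hole}
The next estimate is the core of the upper bounds. The integral of a holomorphic function over a circle around the hole
does not depend on the radius, so we may average over all radii. With the weight $ds/s$, Cauchy--Schwarz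
compares $f$ with $1/(\zeta-x_k)$, the function expected to be extremal, and this gains the factor $\ell_k^{-1/2}=a_kx_k$.

\begin{lemma}\label{lem:hole}
Let $f\in H^2(D)$, let $\varphi$ be bounded and holomorphic on $\{|\zeta-x_k|<\frac14x_k\}$, and let $r_k<s<\frac14x_k$. Then
\begin{equation}\label{eq:hole}
\Big|\frac1{2\pi i}\int_{|\zeta-x_k|=s}f\varphi\,d\zeta\Big|\le a_kx_k\,\sup_{G_k}|\varphi|\ \|f\|_{G_k}.
\end{equation}
\end{lemma}

\begin{proof}
The integral does not depend on $s$. Let $L_k=\log\frac{x_k}{4r_k}=\ell_k-\log4$. Since $\ell_k\ge\log8=\frac32\log4$, we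
have $L_k\ge\ell_k/3$; this is where $r_k\le x_k/8$ is used. Averaging over $s\in(r_k,\frac14x_k)$ with the probability
measure $ds/(L_ks)$ bounds the left side of \eqref{eq:hole} by
\[
\frac1{2\pi L_k}\int_{G_k}\frac{|f\varphi|}{|\zeta-x_k|}\,d\lambda
\le\frac{\sup_{G_k}|\varphi|\,\|f\|_{G_k}}{2\pi L_k}\Big(\int_{G_k}\frac{d\lambda}{|\zeta-x_k|^2}\Big)^{1/2}
=\frac{\sup_{G_k}|\varphi|\,\|f\|_{G_k}}{\sqrt{2\pi L_k}}.
\]
Finally $2\pi L_k\ge\ell_k$ and $\ell_k^{-1/2}=a_kx_k$.
\end{proof}

\subsection{All holes}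

\begin{lemma}\label{lem:cauchy}
Let $f\in H^2(D)$, $m\in\{1,2\}$, and let $w\in\bigcup_jA_j$ or $w=-t$ with $0<t\le\frac12$. Then
\[
f^{(m-1)}(w)=\Phi_m(w)-\lim_{N\to\infty}\sum_{k\le N}I_{k,m}(w),
\]
where, for any $\frac34<R<1$ and $r_k<s<\frac14x_k$,
\[
\Phi_m(w)=\frac1{2\pi i}\int_{|\zeta|=R}\frac{f(\zeta)\,d\zeta}{(\zeta-w)^m},\qquad
I_{k,m}(w)=\frac1{2\pi i}\int_{|\zeta-x_k|=s}\frac{f(\zeta)\,d\zeta}{(\zeta-w)^m},
\]
and
\begin{equation}\label{eq:parts}
|\Phi_m(w)|\le C\|f\|,\qquad |I_{k,m}(w)|\le a_kx_k\sup_{\zeta\in G_k}|\zeta-w|^{-m}\,\|f\|_{G_k}.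
\end{equation}
\end{lemma}

\begin{proof}
Note that $|w|\le\frac12$ and that $w$ lies outside all discs $|\zeta-x_k|<\frac14x_k$. Let $N$ be so large that $\frac58x_N<\frac12|w|$, and let
$\rho\in(\frac38x_N,\frac58x_N)$. The circle $|\zeta|=\rho$ lies in $A_N$; it encloses $0$ and the holes $\Delta_k$ with $k>N$, and
no others. Cauchy's formula in the region bounded by $|\zeta|=R$, $|\zeta|=\rho$ and the circles $|\zeta-x_k|=s_k$, $k\le N$, where
$r_k<s_k<\frac14x_k$, gives
\[
f^{(m-1)}(w)=\Phi_m(w)-\sum_{k\le N}I_{k,m}(w)-J_N,\qquad J_N=\frac1{2\pi i}\int_{|\zeta|=\rho}\frac{f(\zeta)\,d\zeta}{(\zeta-w)^m},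
\]
and all these integrals are independent of the radii. On $|\zeta|=\rho$ we have $|\zeta-w|\ge|w|/2$. Averaging over $\rho$ and using that
$A_N$ has area at most $Cx_N^2$,
\[
|J_N|\le\frac4{x_N}\cdot\frac1{2\pi}\Big(\frac2{|w|}\Big)^m\int_{A_N}|f|\,d\lambda\le C|w|^{-m}\|f\|_{A_N}\longrightarrow0,
\]
because the $A_N$ are disjoint. Averaging $\Phi_m$ over $R\in(\frac34,1)$, where $|\zeta-w|\ge\frac14$, gives
$|\Phi_m(w)|\le C\|f\|$. The bound for $I_{k,m}$ is \eqref{eq:hole} with $\varphi(\zeta)=(\zeta-w)^{-m}$, which is holomorphic on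
$\{|\zeta-x_k|<\frac14x_k\}$ and bounded there because $w$ has positive distance to this disc.
\end{proof}

The two ways of summing \eqref{eq:parts} over $k$ produce the two series: bounding every $\|f\|_{G_k}$ by $\|f\|$
leads to $\sum a_k$, and Cauchy--Schwarz together with $\sum_k\|f\|_{G_k}^2\le\|f\|^2$ leads to $\sum a_k^2$.

\subsection{The circles in the boundary}
The circles $C_k$ need no hypothesis on $(a_k)$: both the kernel and the metric blow up there. So only the
boundary point $0$ can cause incompleteness.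

\begin{lemma}\label{lem:circles}
Put $\eta_0=\frac14$ and $\eta_k=r_k/2$ for $k\ge1$. If $w\in D$ has distance $\delta<\eta_k$ to $C_k$, then
\[
B_D(w;1)\ge\frac1{24\,\delta}\qquad\text{and}\qquad k_D(w)\ge\frac1{16\pi\delta^2}.
\]
\end{lemma}

\begin{proof}
Let $q$ be the reflection of $w$ across $C_k$ along the radius: $w=x_k+(r_k+\delta)e^{i\theta}$, $q=x_k+(r_k-\delta)e^{i\theta}$ if
$k\ge1$, and $w=(1-\delta)e^{i\theta}$, $q=(1+\delta)e^{i\theta}$ if $k=0$. Then $|w-q|=2\delta$, and $|z-q|\ge\delta$ on $D$, so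
\[
\int_D|z-q|^{-4}d\lambda\le\int_{|z-q|\ge\delta}|z-q|^{-4}d\lambda=\frac\pi{\delta^2}.
\]
The function $(z-q)^{-2}$ in \eqref{eq:extremal} gives $k_D(w)\ge\frac1{16\delta^4}\cdot\frac{\delta^2}\pi$.

For the metric we also need an upper bound for $k_D(w)$. The disc $B(w,\delta)$ lies in $D$: for $k\ge1$ it is contained in
$\{r_k<|z-x_k|<2r_k\}$, with $2r_k\le\frac14x_k$, and for $k=0$ in $\{\frac12<|z|<1\}$. By the mean value property,
$k_D(w)\le1/(\pi\delta^2)$. Now let $F(z)=(z-w)(z-q)^{-3}$. Since $|z-w|\le|z-q|+2\delta\le3|z-q|$ on $D$, we have $\|F\|^2\le9\pi/\delta^2$, while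
$F(w)=0$ and $|F'(w)|=(2\delta)^{-3}$. By \eqref{eq:bergman},
\[
B_D(w;1)^2\ge\frac{|F'(w)|^2}{\|F\|^2k_D(w)}\ge\frac1{64\,\delta^6}\cdot\frac{\delta^2}{9\pi}\cdot\pi\delta^2=\frac1{576\,\delta^2}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:tozero}
If $D$ is not Bergman complete, there is a piecewise $C^1$ curve $\gamma:[0,1)\to D$ of finite Bergman length with $\gamma(t)\to0$ as
$t\to1$.
\end{lemma}

\begin{proof}
Take $\gamma$ from Lemma \ref{lem:curve}. Its accumulation points as $t\to1$ lie in $\partial D$. Suppose one of them lies on $C_k$, $k\ge0$. The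
points of $D$ at distance $\eta_k/2$ from $C_k$ form a circle, which is a compact subset of $D$, so $\gamma$ eventually avoids it. By continuity, the distance
$\delta(t)$ from $\gamma(t)$ to $C_k$ is eventually less than $\eta_k/2$. For $0<\varepsilon<\eta_k/2$, the points of $D$ at distance in
$[\varepsilon,\eta_k/2]$ from $C_k$ form a compact subset of $D$, so $\delta(t)<\varepsilon$ eventually. Thus $\delta(t)\to0$. For $t$ close to $1$, $\delta(t)$ equals
$|\gamma(t)-x_k|-r_k$ if $k\ge1$ and $1-|\gamma(t)|$ if $k=0$, so $\delta$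
is piecewise $C^1$ with $|\delta'|\le|\gamma'|$. By Lemma \ref{lem:circles} the length of $\gamma$ is at least $\frac1{24}\int_{t_0}^1|\delta'|/\delta\,dt=\infty$
for some $t_0<1$, a contradiction. So $0$ is the only accumulation point, and since $\overline D$ is compact, $\gamma(t)\to0$.
\end{proof}

\section{The counterexamples}

\subsection{The kernel converges when $\sum a_k^2<\infty$}

\begin{proposition}\label{prop:fails}
If $\sum a_k^2<\infty$, then $K_D(\cdot,-t)$ converges in $H^2(D)$ as $t\to0^+$ to a function $g\ne0$, and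
$|g(-t)|^2/k_D(-t)\to\|g\|^2$. In particular \eqref{eq:star} fails.
\end{proposition}

\begin{proof}
Let $0<s,t\le\frac14$ and $f\in H^2(D)$. By \eqref{eq:dist}, on $G_k$,
\[
\Big|\frac1{\zeta+t}-\frac1{\zeta+s}\Big|\le\frac8{3x_k}\le\frac3{x_k},\qquad
\Big|\frac1{\zeta+t}-\frac1{\zeta+s}\Big|=\frac{|t-s|}{|\zeta+t||\zeta+s|}\le\frac{16\,|t-s|}{9x_k^2}\le\frac{2|t-s|}{x_k^2}.
\]
Lemma \ref{lem:hole}, applied with $\varphi(\zeta)=(\zeta+t)^{-1}-(\zeta+s)^{-1}$, therefore gives
\[
|I_{k,1}(-t)-I_{k,1}(-s)|\le a_k\min\Big\{3,\frac{2|t-s|}{x_k}\Big\}\|f\|_{G_k}.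
\]
Since $\Phi_1'=\Phi_2$, \eqref{eq:parts} gives $|\Phi_1(-t)-\Phi_1(-s)|\le C|t-s|\,\|f\|$. By Lemma \ref{lem:cauchy} with $m=1$, Cauchy--Schwarz, and
the disjointness of the $G_k$,
\[
|f(-t)-f(-s)|\le\bigg[C|t-s|+\Big(\sum_ka_k^2\min\Big\{3,\frac{2|t-s|}{x_k}\Big\}^2\Big)^{1/2}\bigg]\|f\|.
\]
The terms of the series are dominated by $9a_k^2$ and each tends to $0$, so the bracket tends to $0$ as $s,t\to0^+$. The supremum of the left side over
$\|f\|\le1$ is $\|K_D(\cdot,-t)-K_D(\cdot,-s)\|$. Hence $K_D(\cdot,-t)$ converges in norm to some $g\in H^2(D)$. Since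
$\langle1,g\rangle=\lim_{t\to0^+}\langle1,K_D(\cdot,-t)\rangle=1$, we have $g\ne0$, and
\[
\frac{|g(-t)|^2}{k_D(-t)}=\frac{|\langle g,K_D(\cdot,-t)\rangle|^2}{\|K_D(\cdot,-t)\|^2}\longrightarrow\frac{\|g\|^4}{\|g\|^2}=\|g\|^2.
\]
As $-t\to0\in\partial D$, \eqref{eq:star} fails for $f=g$.
\end{proof}

\subsection{The length is infinite when $\sum a_k=\infty$}
To bound $B_D$ from below with \eqref{eq:bergman} we need a test function with large derivative, for which the model suggests $u_k$ minus a constant, and an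
upper bound for $k_D$. The latter comes from $\sum a_k^2<\infty$.

\begin{proposition}\label{prop:complete}
If $\sum a_k=\infty$ and $S:=\sum a_k^2<\infty$, then $D$ is Bergman complete.
\end{proposition}

\begin{proof}
\emph{Step 1: there is $M<\infty$ with $k_D\le M$ on $\bigcup_jA_j$.} Let $w\in\bigcup_jA_j$ and $f\in H^2(D)$. By Lemma \ref{lem:cauchy} with $m=1$,
\eqref{eq:dist} and Cauchy--Schwarz,
\[
|f(w)|\le C\|f\|+\sum_ka_kx_k\cdot\frac8{x_k}\,\|f\|_{G_k}\le(C+8\sqrt S)\|f\|.
\]

\emph{Step 2: there is $c>0$, independent of $k$, with $B_D(w;1)\ge c\,a_k/x_k$ for $w\in A_k$.} Let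
$F(z)=\frac1{z-x_k}-\frac1{w-x_k}$, so $F(w)=0$. Since $\frac38x_k\le|w-x_k|\le\frac{13}8x_k$, we have
$|F'(w)|=|w-x_k|^{-2}\ge\frac14x_k^{-2}$, and by \eqref{eq:unorm}
\[
\|F\|^2\le2\|u_k\|^2+\frac{2\pi}{|w-x_k|^2}\le4\pi\Big(\ell_k+\log\frac2{x_k}\Big)+Cx_k^{-2}.
\]
Here $\log(2/x_k)=\log(2\cdot4^k)\le16^k=x_k^{-2}$, and $x_k^{-2}=a_k^2\ell_k\le S\ell_k$. So $\|F\|^2\le C(1+S)\ell_k$. By \eqref{eq:bergman} and Step 1,
\[
B_D(w;1)\ge\frac{|F'(w)|}{\|F\|\sqrt M}\ge\frac{c}{x_k^2\sqrt{\ell_k}}=\frac{c\,a_k}{x_k}.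
\]

\emph{Step 3: conclusion.} If $D$ is not complete, take $\gamma$ from Lemma \ref{lem:tozero}. As $\gamma(t)\to0$, there is $k_0$ such that for all $k\ge k_0$ the curve
crosses $A_k$, so that its part in $A_k$ has Euclidean length at least $x_k/4$ and, by Step 2, Bergman length at least $\frac c4a_k$. Since the $A_k$ are
disjoint, $\gamma$ has length at least $\frac c4\sum_{k\ge k_0}a_k=\infty$, a contradiction.
\end{proof}

\subsection{Proof of Theorem \ref{thm:main}}
For $n=1$, combine Propositions \ref{prop:fails} and \ref{prop:complete}. The choice $a_k=1/k$ means $\ell_k=k^216^k$, that is,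
$r_k=4^{-k}e^{-k^216^k}$, and this is at most $x_k/8$ because $\ell_k\ge16>\log8$.

Let $n\ge2$. The domain $\Omega=D\times\mathbb D^{n-1}$ is bounded and pseudoconvex. Products of orthonormal bases form an orthonormal basis of
$H^2(\Omega)$, so
\[
K_\Omega\big((z,\zeta),(w,\omega)\big)=K_D(z,w)\,K_{\mathbb D^{n-1}}(\zeta,\omega),
\]
and likewise $K_{\mathbb D^{n-1}}$ is a product of kernels of discs. Hence $\log k_\Omega$ is a sum of functions of the single factors, and $B_\Omega^2$ is the
sum of the squared Bergman metrics of $D$ and the discs. Projections to the factors do not increase distances. So the components of a Cauchy sequence are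
Cauchy; they converge, since $D$ and $\mathbb D$ are complete (Example \ref{ex:disc}). As $\mathrm{dist}_\Omega$ induces the Euclidean topology, the
sequence converges, and $\Omega$ is Bergman complete.

Let $g$ be the function from Proposition \ref{prop:fails}, $h=K_{\mathbb D^{n-1}}(\cdot,0)$, and $f(z,\zeta)=g(z)h(\zeta)$. Since
$h(0)=\|h\|^2=k_{\mathbb D^{n-1}}(0)$,
\[
\frac{|f(-t,0)|^2}{k_\Omega(-t,0)}=\frac{|g(-t)|^2}{k_D(-t)}\cdot\frac{|h(0)|^2}{\|h\|^2}\longrightarrow\|g\|^2\|h\|^2=\|f\|^2 .
\]
As $(-t,0)\to(0,0)\in\partial\Omega$, \eqref{eq:star} fails for $\Omega$. \qed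

\section{The classification}

Two implications remain: that $D$ is incomplete if $\sum a_k<\infty$, and that $|f|^2/k_D\to0$ at the boundary if $\sum a_k^2=\infty$.

\subsection{The case $\sum a_k<\infty$}

\begin{proposition}\label{prop:incomplete}
If $\sum a_k<\infty$, then $D$ is not Bergman complete.
\end{proposition}

\begin{proof}
Let $0<t\le\frac14$ and $\|f\|\le1$. By Lemma \ref{lem:cauchy} with $m=2$, \eqref{eq:dist}, and $\|f\|_{G_k}\le1$,
\[
|f'(-t)|\le C+\sum_ka_kx_k\,\frac{16}{9(x_k+t)^2}.
\]
The constant function $1$ shows that $k_D\ge1/\pi$. By \eqref{eq:bergman},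
\[
B_D(-t;1)\le\sqrt\pi\Big(C+2\sum_k\frac{a_kx_k}{(x_k+t)^2}\Big).
\]
As in the model, $\int_0^\infty x_k(x_k+t)^{-2}dt=1$, so the half-open segment $[-\frac14,0)$ has Bergman length at most $C+C\sum a_k<\infty$. Hence
$(-1/j)_{j\ge4}$ is a Cauchy sequence without limit in $D$.
\end{proof}

\subsection{The case $\sum a_k^2=\infty$: strategy}

\begin{proposition}\label{prop:limit}
If $\sum a_k^2=\infty$, then $|f(w)|^2/k_D(w)\to0$ as $w\to\partial D$ for every $f\in H^2(D)$.
\end{proposition}

We argue as for the disc in Example \ref{ex:disc}, but one boundary point at a time. It suffices to prove, for each $p\in\partial D$: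
\begin{enumerate}
\item[(i)] $k_D(w)\to\infty$ as $w\to p$;
\item[(ii)] the functions in $H^2(D)$ that are bounded near $p$ are dense in $H^2(D)$.
\end{enumerate}
Indeed, if $f=g+h$ with $g$ bounded near $p$ and $\|h\|<\varepsilon$, then $|f|/\sqrt{k_D}\le|g|/\sqrt{k_D}+\varepsilon$ by \eqref{eq:extremal}, so
$\limsup_{w\to p}|f(w)|/\sqrt{k_D(w)}\le\varepsilon$. Moreover, every sequence tending to $\partial D$ has a subsequence converging to some
$p\in\partial D$.

For $p$ on a circle $C_k$, $k\ge0$, (i) is contained in Lemma \ref{lem:circles}. Only (i) at $p=0$ will use $\sum a_k^2=\infty$.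

\subsection{Density at the circles}
Here we cut off the tail of a Laurent series; the point is that the part removed extends to all of $D$ and is small there.

\emph{Let $p\in C_k$, $k\ge1$.} Expand $f=\sum_{m\in\mathbb Z}c_m(z-x_k)^m$ in $G_k$, and for $M\ge1$ let
$T_M=\sum_{m>M}c_{-m}(z-x_k)^{-m}$, which is holomorphic on $\{|z-x_k|>r_k\}\supset D$. The powers of $z-x_k$ are orthogonal on every annulus centered
at $x_k$, and $\|f\|_{G_k}<\infty$, so $\|T_M\|_{G_k}\to0$ as $M\to\infty$. Let $\sigma=\frac14x_k\ge2r_k$. For $m\ge2$ we have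
$2\sigma^{2-2m}\le r_k^{2-2m}$, hence
\[
\int_{|z-x_k|>\sigma}|z-x_k|^{-2m}d\lambda=\frac{2\pi\sigma^{2-2m}}{2m-2}\le\frac{2\pi(r_k^{2-2m}-\sigma^{2-2m})}{2m-2}=\int_{G_k}|z-x_k|^{-2m}d\lambda.
\]
Summing over $m>M$ and using orthogonality on both sets, $\|T_M\|^2\le2\|T_M\|_{G_k}^2\to0$. On $G_k$, the difference $f-T_M$ is the sum of a function holomorphic in
$\{|z-x_k|<\frac14x_k\}$ and finitely many negative powers of $z-x_k$, so it is bounded near $C_k$.

\emph{Let $p\in C_0$.} Expand $f=\sum_{m\in\mathbb Z}c_mz^m$ in $E=\{\frac12<|z|<1\}\subset D$, and for $M\ge1$ let $T_M=\sum_{m>M}c_mz^m$, holomorphic in $\mathbb D$. Again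
$\|T_M\|_E\to0$. For $m\ge1$,
\[
\int_{|z|<1/2}|z|^{2m}d\lambda=\frac{2\pi\,2^{-2m-2}}{2m+2}\le\frac{2\pi(1-2^{-2m-2})}{2m+2}=\int_E|z|^{2m}d\lambda,
\]
so $\|T_M\|^2\le2\|T_M\|_E^2\to0$. The negative powers in the expansion of $f$ converge for $|z|>\frac12$ and their sum is bounded near $C_0$, and finitely many nonnegative powers remain.
So $f-T_M$ is bounded near $C_0$.

\subsection{Growth of the kernel at $0$}\label{sec:growth}
We look for $f=\sum_{k\le N}c_ku_k$, with $u_k=1/(z-x_k)$ and $c_k>0$, such that $|f(0)|=\sum c_k/x_k$ is large compared with $\|f\|$. If the $u_k$ were orthogonal with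
$\|u_k\|^2=\ell_k$, Cauchy--Schwarz would suggest $c_k=1/(x_k\ell_k)=a_k^2x_k$. When $a_k$ is large, that is, when the hole is relatively large, $\|u_k\|^2$
need not be comparable to $\ell_k$. We therefore first shrink such holes.

Choose $0<r_k'\le r_k$ so that the corresponding numbers $\ell_k'$, $a_k'$ satisfy $a_k'^2=\min\{a_k^2,1\}$; this is possible because $a_k$ depends continuously on $r_k$ and decreases to $0$ as
$r_k$ does. Let $D'=D(r_1',r_2',\dots)\supset D$. Restricting functions from $D'$ to $D$ does not increase norms, so $k_D\ge k_{D'}$ on $D$. Moreover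
$\sum a_k'^2=\infty$ and $\ell_k'=16^k/a_k'^2\ge16^k$. Put
\[
c_k=a_k'^2x_k,\qquad f_N=\sum_{k\le N}c_ku_k,\qquad S_N=\sum_{k\le N}a_k'^2 .
\]
Then $f_N$ is continuous at $0$ and $f_N(0)=-S_N$. We estimate $\|f_N\|_{D'}^2=\sum_{j,k\le N}c_jc_k\langle u_j,u_k\rangle_{D'}$.

\emph{Diagonal terms.} By \eqref{eq:unorm} for $D'$, $\|u_k\|_{D'}^2\le2\pi(\ell_k'+\log(2\cdot4^k))\le4\pi\ell_k'$, because $\log(2\cdot4^k)\le16^k\le\ell_k'$. Since
$a_k'^2x_k^2\ell_k'=1$,
\[
\sum_{k\le N}c_k^2\|u_k\|_{D'}^2\le4\pi\sum_{k\le N}a_k'^4x_k^2\ell_k'=4\pi S_N.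
\]

\emph{Off-diagonal terms.} Let $j<k$ and $d=x_j-x_k\ge\frac34x_j$. On the disc of radius $d/2$ about $x_j$ we have $|u_k|\le2/d$, and $|u_j|$ has integral
$2\pi\cdot d/2$, so this disc contributes at most $2\pi$ to $\int_{\mathbb D}|u_ju_k|\,d\lambda$. The disc of radius $d/2$ about $x_k$ also contributes at most $2\pi$. On the rest of
$\mathbb D$ use $|u_ju_k|\le\frac12(|u_j|^2+|u_k|^2)$; there $\frac d2\le|z-x_j|<2$ and $\frac d2\le|z-x_k|<2$, so the contribution is at most $2\pi\log\frac4d$. Hence
\[
|\langle u_j,u_k\rangle_{D'}|\le4\pi+2\pi\log\frac{16}{3x_j}\le Cj .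
\]
Since $c_k\le x_k=4^{-k}$, the off-diagonal terms contribute at most $2C\sum_jj4^{-j}\sum_k4^{-k}\le C$ in total.

Thus $\|f_N\|_{D'}^2\le C(S_N+1)$, and by \eqref{eq:extremal}
\[
\liminf_{w\to0}k_D(w)\ge\liminf_{w\to0}\frac{|f_N(w)|^2}{\|f_N\|_{D'}^2}\ge\frac{S_N^2}{C(S_N+1)}\qquad\text{for every }N .
\]
Since $S_N\to\infty$, $k_D(w)\to\infty$ as $w\to0$.

\subsection{Density at $0$}
No Laurent expansion is available at $0$, where infinitely many holes accumulate. Instead we cut $f$ off inside the annulus $A_N$, which contains no hole, and correct the cut-off function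
by a Cauchy transform. The correction costs a factor $\sqrt N$, which is affordable for infinitely many $N$.

Let $\chi$ be smooth on $[0,\infty)$ with $0\le\chi\le1$, $\chi=1$ on $[0,\frac7{16}]$, $\chi=0$ on $[\frac9{16},\infty)$, and let $\chi_N(z)=\chi(|z|/x_N)$. For
$f\in H^2(D)$, the function $v=f\,\partial\chi_N/\partial\overline z$, extended by $0$, is smooth with compact support in $A_N$, and $|v|\le Cx_N^{-1}|f|$ on $A_N$. Let
\[
u(z)=\frac1\pi\int\frac{v(\zeta)}{z-\zeta}\,d\lambda(\zeta),\qquad\text{so that}\quad\frac{\partial u}{\partial\overline z}=v .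
\]
Then $h_N=\chi_Nf-u$ and $g_N=f-h_N=(1-\chi_N)f+u$ are holomorphic on $D$. For $z\in D$ with $|z|<\frac7{16}x_N$ we have $g_N=u$, and $u$ is holomorphic on this whole disc, so $g_N$ is bounded near $0$. It remains to make $\|h_N\|$ small.

For $|z|<2x_N$ and $\zeta\in A_N$ we have $|z-\zeta|<3x_N$, so Young's inequality gives
\[
\|u\|_{\{|z|<2x_N\}}\le\frac1\pi\|v\|_{L^2}\int_{|\zeta|<3x_N}\frac{d\lambda}{|\zeta|}=6x_N\|v\|_{L^2}\le C\|f\|_{A_N}.
\]
For $2x_N\le|z|<1$ and $\zeta\in A_N$ we have $|z-\zeta|\ge|z|/2$. Since $\|v\|_{L^1}\le Cx_N\|v\|_{L^2}\le C\|f\|_{A_N}$, it follows that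
$|u(z)|\le\frac2{\pi|z|}\|v\|_{L^1}\le\frac C{|z|}\|f\|_{A_N}$. The $L^2$ norm of $1/|z|$ on $\{2x_N\le|z|<1\}$ is $(2\pi\log\frac1{2x_N})^{1/2}\le C\sqrt N$. Altogether
\[
\|h_N\|\le\|f\|_{D\cap\{|z|<x_N\}}+C\sqrt N\,\|f\|_{A_N}.
\]
The first term tends to $0$. Since $\sum_N\|f\|_{A_N}^2\le\|f\|^2<\infty$ and $\sum1/N=\infty$, we have $\liminf_NN\|f\|_{A_N}^2=0$. So $\|h_N\|\to0$ along a
subsequence, which proves (ii) at $p=0$ and completes the proof of Proposition \ref{prop:limit}. \qed

\subsection{Proof of Theorem \ref{thm:class}}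
(2) If $\sum a_k^2=\infty$, then $|f(w)|^2/k_D(w)\to0$ as $w\to\partial D$ for all $f\in H^2(D)$, by Proposition \ref{prop:limit}. This limit condition trivially implies \eqref{eq:star}. If $\sum a_k^2<\infty$,
then \eqref{eq:star} fails by Proposition \ref{prop:fails}. So the three conditions are equivalent.

(1) If $\sum a_k<\infty$, then $D$ is not complete by Proposition \ref{prop:incomplete}. Let $\sum a_k=\infty$. If $\sum a_k^2<\infty$, then $D$ is complete by
Proposition \ref{prop:complete}. If $\sum a_k^2=\infty$, then \eqref{eq:star} holds by (2), and $D$ is complete by Corollary \ref{cor:criterion}. \qed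

\begin{thebibliography}{1}
\bibitem{plb} \emph{The Bergman Kernel And Pluripotential Theory},
\texttt{http://gamma.im.uj.edu.pl/\string~blocki/events/plb.pdf}.
\end{thebibliography}

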